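\title{Generic $L_1$ Voronoi diagrams exceed the Euclidean complexity bound}

\begin{abstract}
The Euclidean Voronoi diagram of $n$ points in $\mathbb{R}^d$ has worst-case complexity $\Theta(n^{\lceil d/2\rceil})$, and it has been conjectured that the $L_1$ Voronoi diagram of points in sufficiently general position obeys the same bound. We disprove this. In dimension $8$ there are nonempty open sets of configurations with $\Omega(n^5)$ Voronoi vertices, and the bound fails in every even dimension $d\ge 8$ and every odd dimension $d\ge 13$. Moreover, the generic worst-case exponent is $d-O(d/\log d)$, so it is asymptotic to $d$ and not to $d/2$. The mechanism is that a line of points equidistant from $d$ sites can carry many $L_1$ Voronoi vertices in a stable way; the sign patterns that allow this are built from the characters of $\mathbb{F}_2^k$.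
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{The diagram and its complexity}
Let $\delta_1(\xi,\zeta)=\sum_{l=1}^d|\xi_l-\zeta_l|$ be the $L_1$ distance on $\mathbb{R}^d$. A \emph{configuration} is a tuple $\mathcal{M}=(M_1,\dots,M_n)$ of distinct points of $\mathbb{R}^d$, called \emph{sites}; we write $M_i=(m_{i,1},\dots,m_{i,d})$. The cell of $M_i$ consists of the points $\xi$ with $\delta_1(\xi,M_i)\le\delta_1(\xi,M_j)$ for all $j$. Call two points equivalent if they have the same set of nearest sites. The closures of the equivalence classes are the faces of the \emph{$L_1$ Voronoi diagram} $\mathrm{Vor}_{L_1}(\mathcal{M})$.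

These faces are piecewise affine, and a measure of complexity should count their affine pieces. For a sign vector $\sigma\in\{\pm1\}^d$ let
\[
Q_\sigma(M_i)=\{\xi:\ \sigma_l(\xi_l-m_{i,l})\ge0\ \text{ for all } l\}
\]
be the closed orthant at $M_i$. On it, $\delta_1(\xi,M_i)=\langle\sigma,\xi-M_i\rangle$ is affine. Thus the graph of $\delta_1(\cdot,M_i)$ in $\mathbb{R}^{d+1}$ is a pyramid whose facets are indexed by the pairs $(i,\sigma)$, and the diagram is the vertical projection of the lower envelope of the $n$ pyramids, that is, of the graph of $\min_i\delta_1(\cdot,M_i)$. Let $L(\xi)$ be the set of pairs $(i,\sigma)$ such that $M_i$ is a nearest site of $\xi$ and $\xi\in Q_\sigma(M_i)$; it lists the facets that touch the envelope above $\xi$. The closures of the connected components of the level sets of $L$ are the faces of the \emph{refined diagram}. They are the projections of the faces of the lower envelope, and they refine the faces of $\mathrm{Vor}_{L_1}(\mathcal{M})$. The \emph{complexity} $|\mathrm{Vor}_{L_1}(\mathcal{M})|$ is the number of these faces, of all dimensions. The complexity of a Euclidean Voronoi diagram is its number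 of faces of all dimensions.

We recall three known facts. A \emph{co-cube} is an $L_1$-ball of positive radius; in the plane it is a square with axis-parallel diagonals.
\begin{itemize}
\item[(i)] For fixed $d$ and every $\mathcal{M}$, $|\mathrm{Vor}_{L_1}(\mathcal{M})|=O(n^d\alpha(n))$, where $\alpha$ is the inverse Ackermann function. This bound is almost tight for certain point sets that are not in general position.
\item[(ii)] For fixed $d$, the Euclidean Voronoi diagram of $n$ points in $\mathbb{R}^d$ has worst-case complexity $\Theta(n^{\lceil d/2\rceil})$.
\item[(iii)] Let $d=2$. If no two sites lie on a line parallel to $\xi_2=\xi_1$ or $\xi_2=-\xi_1$, and no four sites lie on the boundary of a common co-cube, then $|\mathrm{Vor}_{L_1}(\mathcal{M})|=O(n)$.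
\end{itemize}
Only (i) enters a proof below, and only through the fact that $n^d\alpha(n)=O(n^{\beta})$ for every $\beta>d$.

\subsection*{The conjecture}
The following is conjectured in \cite{BY98}, where ``this bound'' is the bound in (i): ``We conjecture, however, that for points in general enough position, this bound is not attained and that these diagrams have the same complexity as their Euclidean counterparts.'' The phrase ``general enough position'' is informal. We make the upper-bound part precise as follows.

\begin{definition}\label{def:bound}
The dimension $d\ge1$ \emph{obeys the Euclidean bound} if there is a constant $C_d$ such that for each $n$ there is a set $B_n\subset(\mathbb{R}^d)^n$ of Lebesgue measure zero with $|\mathrm{Vor}_{L_1}(\mathcal{M})|\le C_d\,n^{\lceil d/2\rceil}$ for every configuration $\mathcal{M}\notin B_n$ of $n$ sites.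
\end{definition}

The question is whether every dimension obeys the Euclidean bound. The first two do. For $d=1$ the refined diagram has $2n-1$ vertices, namely the sites and the midpoints of consecutive sites, and $2n$ intervals. For $d=2$ the exceptions in (iii) lie in finitely many hyperplanes of $(\mathbb{R}^2)^n$: in the coordinates $u=\xi_1+\xi_2$, $v=\xi_1-\xi_2$ a co-cube is an axis-parallel square, and if no two sites share a value of $u$ or of $v$, then four sites on its boundary lie one on each side and satisfy an equation $u_a-u_b=v_c-v_e$. It is also easy to see how special position distorts an $L_1$ diagram. The sites $(1,0)$ and $(0,1)$ are equidistant from every point of the quadrant $\xi_1,\xi_2\ge1$, and the slightest generic perturbation removes this two-dimensional tie. One may therefore guess that the gap between (i) and (ii) is caused by such ties alone. This guess is wrong.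

\subsection*{Results}

\begin{theorem}\label{thm:disproof}
The dimension $d=8$ does not obey the Euclidean bound, and neither does any even $d\ge8$ or any odd $d\ge13$. In each of these dimensions there is $c>0$ such that for all large $n$ some nonempty open set of configurations of $n$ sites has complexity at least $c\,n^{\lceil d/2\rceil+1}$ throughout.
\end{theorem}

To measure how badly the bound fails, let $E(d)$ be the supremum of the numbers $\beta$ such that, for some $c>0$ and all large $n$, some nonempty open set of configurations of $n$ sites in $\mathbb{R}^d$ has complexity at least $c\,n^\beta$ throughout.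

\begin{theorem}\label{thm:strong}
Let $k\ge1$, $d\ge2$ and $2^k\le d\le(k+2)2^{k-1}$. Then for all large $n$ there is a nonempty open set of configurations with complexity $\Omega_d(n^{\,d-2^k+1})$. For $d=(k+2)2^{k-1}$ the exponent is $k2^{k-1}+1$. For every $d\ge2$,
\[
d-\frac{8d}{2+\log_2d}\;\le\;E(d)\;\le\;d,\qquad\text{so }E(d)/d\to1 .
\]
\end{theorem}

For $k=2$ the first part gives the exponent $5$ in dimension $8$, and for $k=3$ it gives $13$ in dimension $20$, where the Euclidean exponent is $10$.

All lower bounds hold on nonempty open sets. Such a set has positive measure, so it is not contained in a null set, and it meets every dense set. Hence the conclusions hold for any notion of general position that is satisfied by a dense set of configurations.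

\begin{corollary}\label{cor:gamma}
For no $\gamma<1$ and no constant $A$ does a bound $O_d(n^{\gamma d+A})$ hold, for all $d$, for almost all configurations.
\end{corollary}

\begin{proof}
Choose $d$ with $d-8d/(2+\log_2d)>\gamma d+A$. By Theorem~\ref{thm:strong} there are $\beta>\gamma d+A$ and $c>0$ such that for all large $n$ the complexity is at least $c\,n^\beta$ on a set of positive measure.
\end{proof}

Section~\ref{sec:simple} isolates the vertices that survive perturbation and reduces their construction to a problem about piecewise linear functions. Section~\ref{sec:examples} shows the idea in dimensions $3$, $4$ and $8$. Section~\ref{sec:general} turns a combinatorial object, a sign system, into a lower bound. Sections~\ref{sec:small} and~\ref{sec:characters} construct sign systems and prove the two theorems, and Section~\ref{sec:limits} shows how far sign systems can go.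

\section{Simple vertices and a local model}\label{sec:simple}

Recall that $u_0,\dots,u_r\in\mathbb{R}^r$ are \emph{affinely independent} if $\sum_jt_ju_j=0$ and $\sum_jt_j=0$ force all $t_j=0$. Equivalently, the $(r+1)\times(r+1)$ matrix with rows $(u_j,-1)$ is invertible. In that case every point of $\mathbb{R}^r$ is an affine combination $\sum_j\mu_ju_j$ with $\sum_j\mu_j=1$, and there is exactly one affine function on $\mathbb{R}^r$ with prescribed values at the $u_j$.

\subsection*{Vertices that survive perturbation}
A lower bound on an open set needs faces that cannot be perturbed away. A vertex has this property when it is the solution of a nonsingular linear system and all other conditions on it are strict inequalities.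

\begin{definition}\label{def:simple}
A point $\xi$ is a \emph{simple vertex} of the configuration $\mathcal{M}$ if the set $I$ of indices of its nearest sites has exactly $d+1$ elements, if $\xi_l\ne m_{i,l}$ for all $i\in I$ and all $l$, and if the sign vectors $\sigma^i\in\{\pm1\}^d$ of $\xi-M_i$, $i\in I$, are affinely independent.
\end{definition}

\begin{lemma}\label{lem:stable}
Suppose that a configuration has $V$ simple vertices with pairwise different sets $I$. Then so does every configuration in some open neighborhood of it. Each simple vertex $\xi$ of a configuration is a face $\{\xi\}$ of its refined diagram, so the complexity is at least $V$ throughout this neighborhood.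
\end{lemma}

\begin{proof}
Let $\xi$ be a simple vertex at distance $\rho$ from its nearest sites. Then $L(\xi)=\{(i,\sigma^i):i\in I\}$, and $(\xi,\rho)$ solves
\begin{equation}\label{eq:vertexsystem}
\langle\sigma^i,\xi\rangle-\rho=\langle\sigma^i,M_i\rangle,\qquad i\in I,
\end{equation}
a system of $d+1$ linear equations in $d+1$ unknowns whose matrix is invertible. If $L(\xi')=L(\xi)$, then $\xi'$ lies in the same orthants of the same nearest sites, so $\xi'$ and its distance to these sites also solve \eqref{eq:vertexsystem}, and $\xi'=\xi$. Hence the level set of $L$ through $\xi$ is $\{\xi\}$, which is a face.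

Now replace the sites $M_i$ by nearby sites $M_i'$. The matrix of \eqref{eq:vertexsystem} does not change and the right-hand side changes continuously, so the new solution $(\xi',\rho')$ is close to $(\xi,\rho)$. For a small perturbation, $\xi'-M_i'$ still has nonzero coordinates with signs $\sigma^i$ for $i\in I$, so $\delta_1(\xi',M_i')=\rho'$ for $i\in I$, and the strict inequalities $\delta_1(\xi',M_j')>\rho'$ for $j\notin I$ persist. Thus $\xi'$ is a simple vertex with the same set $I$. The sites also remain distinct. We intersect the finitely many neighborhoods obtained for the $V$ vertices. Vertices with different sets $I$ are different points.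
\end{proof}

\begin{remark}\label{rem:unrefined}
In the situation of Lemma~\ref{lem:stable} the unrefined diagram also has at least $V$ faces, so none of our lower bounds depends on the refinement. A point near a simple vertex $\xi$ with the same nearest sites lies in the same orthants and solves \eqref{eq:vertexsystem}, so $\xi$ is an isolated point of its equivalence class, and hence of the closure of that class. If the classes of two of the $V$ vertices had the same closure, then $\xi$ would be an isolated point of the closure of the other class and would therefore belong to it; but the two classes are disjoint.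
\end{remark}

\subsection*{The view from the origin}
All our vertices will lie near the origin. A site whose coordinates are all far from $0$ is seen from there as an affine function whose gradient is a sign vector. A site with one coordinate close to $0$ is seen as a function with one fold. We use only these two kinds of sites.

\begin{definition}\label{def:model}
A \emph{flat} is a function $g(\xi)=\langle\sigma,\xi\rangle$ on $\mathbb{R}^d$ with $\sigma\in\{\pm1\}^d$. A \emph{wedge} with axis $\nu\in\{1,\dots,d\}$, signs $\sigma_l\in\{\pm1\}$ $(l\ne\nu)$, apex $t\in\mathbb{R}$ and offset $\omega\in\mathbb{R}$ is the function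
\[
g(\xi)=\sum_{l\ne\nu}\sigma_l\xi_l+\omega+|\xi_\nu-t| .
\]
A point $\xi$ is a \emph{simple vertex} of a finite family $\mathcal{G}$ of flats and wedges if exactly $d+1$ members of $\mathcal{G}$ attain $\min_{g\in\mathcal{G}}g(\xi)$, each wedge among them has $\xi_\nu\ne t$, and their gradients at $\xi$ are affinely independent.
\end{definition}

The model is invariant under scaling $\xi$, $t$ and $\omega$ by a common factor. So we may construct vertices without regard to size and shrink the picture at the end.

\begin{lemma}\label{lem:model}
Let $d\ge2$ and let $\mathcal{G}$ be a finite family of distinct flats and of wedges such that two wedges with the same axis have different apexes. Suppose that $\mathcal{G}$ has $V$ simple vertices with pairwise different sets of minimizing functions. Then for every $n\ge|\mathcal{G}|$ there is a configuration of $n$ sites with $V$ simple vertices whose sets of nearest sites are pairwise different.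
\end{lemma}

\begin{proof}
Let $R\ge1$ bound $\|\xi\|_\infty$ for the $V$ vertices and $|t|$, $|\omega|$ for all wedges, and fix $\varepsilon>0$ with $\varepsilon R<\frac1{2d}$. To a flat $g$ assign the site $M_g=-\frac1d\sigma$. To a wedge $g$ assign the site $M_g$ with coordinate $\varepsilon t$ in position $\nu$ and $-\frac{1+\varepsilon\omega}{d-1}\sigma_l$ in position $l\ne\nu$. Since $|\varepsilon\omega|<\frac12$, we have $\frac{1+\varepsilon\omega}{d-1}>\frac1{2d}$. Let $\|\zeta\|_\infty<\frac1{2d}$. Then the $l$-th coordinate of $\zeta-M_g$ is nonzero with sign $\sigma_l$, for every $l$ if $g$ is a flat and for $l\ne\nu$ if $g$ is a wedge. Summing absolute values gives $\delta_1(\zeta,M_g)=1+\langle\sigma,\zeta\rangle$ for a flat and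
\[
\delta_1(\zeta,M_g)=1+\varepsilon\omega+\sum_{l\ne\nu}\sigma_l\zeta_l+|\zeta_\nu-\varepsilon t|
\]
for a wedge. With $\zeta=\varepsilon\xi$ and $\|\xi\|_\infty\le R$, both formulas read $\delta_1(\varepsilon\xi,M_g)=1+\varepsilon g(\xi)$, and the sign vector of $\varepsilon\xi-M_g$ is the gradient of $g$ at $\xi$ whenever $\xi_\nu\ne t$.

The sites $M_g$ are distinct. Indeed, the site of a wedge has exactly one coordinate of absolute value less than $\frac1{2d}$, in position $\nu$, and the site of a flat has none; wedges with the same axis differ in that coordinate, and distinct flats have distinct $\sigma$. Moreover $\|M_g\|_1<1+\frac1d\le\frac32$. Add $n-|\mathcal{G}|$ distinct sites with $\|M\|_1\ge3$. If $\xi$ is one of the $V$ vertices, then $\|\varepsilon\xi\|_1<\frac12$, so $\varepsilon\xi$ is at distance less than $2$ from every $M_g$ and more than $\frac52$ from every added site. Hence $\varepsilon\xi$ is a simple vertex whose nearest sites are the $M_g$ with $g$ minimizing at $\xi$.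
\end{proof}

\section{The idea in dimensions 3, 4 and 8}\label{sec:examples}

A \emph{group} is a set of $N+1$ wedges with the same axis and signs and with equally spaced apexes. Its minimum is a zigzag along the axis. We use a bounded number of groups and flats, so $N$ is proportional to $n$, and we look for vertices at which every group attains the overall minimum. If the minimizing wedges can be chosen independently, in about $N$ ways per group, the exponent of $n$ is the number of groups. The budget is the $d+1$ minimizing functions of a simple vertex.

\begin{example}[$d=3$: two wedges per group]\label{ex:three}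
Use coordinates $(x,w_0,w_1)$ and the groups $x+w_1+|w_0-i|$ and $-x+w_0+|w_1-i|$, $0\le i\le N$. Choose $i_0,i_1\in\{0,\dots,N-1\}$ and put $w_0=i_0+\frac12$, $w_1=i_1+\frac12$. These are peaks of the two zigzags, where two neighboring wedges tie. The group minima are $x+i_1+1$ and $-x+i_0+1$, and they agree for $x=\frac12(i_0-i_1)$. The four gradients $(1,\pm1,1)$, $(-1,1,\pm1)$ are affinely independent. We obtain $N^2$ simple vertices.
\end{example}

Here each group is \emph{pinned}: a tie between two neighbors fixes the coordinate along its axis, and the remaining coordinate $x$ absorbs the difference in level between the groups. A pinned group spends two of the $d+1$ functions, so pinned groups alone give an exponent of at most $(d+1)/2$, which does not beat the Euclidean one. To do better we need a \emph{free} group, which spends one function and still offers $N$ choices. In other words, $d$ fixed sites must be completed to a vertex by many different $(d+1)$-st sites.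

In Euclidean geometry this is impossible. Suppose the points equidistant from $d$ sites form a line. A further site $M$ is closer than one of these sites, $M_1$, where the affine function $\|\xi-M\|_2^2-\|\xi-M_1\|_2^2$ is negative, so it removes a half-line, the whole line or nothing. What survives is an interval, and it has at most two endpoints. For the $L_1$ distance the corresponding difference can have a fold, and a site may remove a bounded interval.

\begin{example}[$d=4$: one line, many vertices]\label{ex:four}
Let
\[
p_0=(1,1,1),\quad p_1=(1,-1,-1),\quad p_2=(-1,1,-1),\quad p_3=(-1,-1,1).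
\]
These are the vertices of a regular tetrahedron, so they are affinely independent. Let $\varphi(u)=\frac12(1+u_1+u_2-u_3)=\langle a,u\rangle+c$ with $a=(\frac12,\frac12,-\frac12)$, $c=\frac12$, and let $q=(1,-1,1)$. Then
\[
\varphi(p_0),\dots,\varphi(p_3)=1,1,1,-1,\qquad\varphi(q)=0 .
\]
In coordinates $(x,y)\in\mathbb{R}^3\times\mathbb{R}$ take the four flats $\langle p_j,x\rangle+\varphi(p_j)y$. They have a common value $\rho$ if and only if $\langle p_j,x+ya\rangle-(\rho-cy)=0$ for all $j$, that is, on the line $x=-ya$, where $\rho=cy$. Add the wedges $g_i=\langle q,x\rangle-\frac14+|y-i|$, $0\le i\le N$. On the line,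
\[
g_i-\rho=-\varphi(q)y-\tfrac14+|y-i|=|y-i|-\tfrac14 .
\]
So $g_i$ lies below the flats exactly for $|y-i|<\frac14$, and these intervals are separated by gaps. At $y=i\pm\frac14$ exactly five functions attain the minimum. The gradients $(p_j,\varphi(p_j))$ of the flats affinely span the graph of $\varphi$, and the gradient $(q,\pm1)$ of $g_i$ is not on this graph because $\varphi(q)\ne\pm1$. Hence these points are simple vertices, and the group is free.
\end{example}

The number $\lambda=\varphi(q)$ decides everything. In general the difference on the line is $\omega+|y-t|-\lambda y$, with slopes $-1-\lambda$ and $1-\lambda$. It has a dip exactly when $|\lambda|<1$. So we need an affine function that takes the values $\pm1$ at affinely independent vertices of the cube $\{\pm1\}^m$ and a value strictly between $-1$ and $1$ at another vertex. Section~\ref{sec:limits} shows that this requires $m\ge3$.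

Example~\ref{ex:four} has only $\Theta(n)$ vertices, but its four flats can be upgraded to pinned groups at the cost of one dimension each.

\begin{example}[$d=8$]\label{ex:eight}
Add coordinates $w_0,\dots,w_3$, replace the $j$-th flat by the group $\langle p_j,x\rangle+\varphi(p_j)y+\sum_{l\ne j}w_l+|w_j-i|$, and take the free group with a larger spacing $\Gamma$, namely $\langle q,x\rangle+\sum_lw_l-\frac\Gamma4+|y-i\Gamma|$. At $w_j=i_j+\frac12$ the minimum of group $j$ is $\sum_lw_l+\langle p_j,x\rangle+\varphi(p_j)y-i_j$. These four minima equal $\sum_lw_l+\rho$ when $\bar x=x+ya$ and $\bar\rho=\rho-cy$ satisfy $\langle p_j,\bar x\rangle-\bar\rho=i_j$ for all $j$. So each of the $N^4$ choices of peaks gives a translate of the line of Example~\ref{ex:four}. Since $q=\frac12(p_0+p_1-p_2+p_3)$ is an affine combination, on this line the $e$-th free wedge exceeds the common value by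
\[
\langle q,\bar x\rangle-\bar\rho-\tfrac\Gamma4+|y-e\Gamma|=\tfrac12(i_0+i_1-i_2+i_3)-\tfrac\Gamma4+|y-e\Gamma| .
\]
The first term is at most $\frac32N$ in absolute value. If $\Gamma>6N$ it is smaller than $\frac\Gamma4$, and the expression vanishes at some $y\in(e\Gamma,e\Gamma+\frac\Gamma2)$, where $e$ is the only minimizer in its group. This gives $N^5$ points with $2\cdot4+1=9$ minimizing functions, out of $5(N+1)$ functions in total. That these points are simple vertices is a special case of the next section.
\end{example}

The lesson of Example~\ref{ex:eight} is a separation of scales: the whole extent of the pinned groups must be small compared with one dip of the free group. With several free groups we use one scale for each.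

\section{From sign systems to vertices}\label{sec:general}

\begin{definition}\label{def:system}
Let $m,D\ge0$. An \emph{$(m,D)$-system} consists of affinely independent points $p_0,\dots,p_m\in\{\pm1\}^m$, points $q_1,\dots,q_D\in\{\pm1\}^m$ and affine functions $\varphi_1,\dots,\varphi_D:\mathbb{R}^m\to\mathbb{R}$ such that
\begin{itemize}
\item[(a)] $\varphi_s(p_j)\in\{\pm1\}$ for all $s$ and $j$;
\item[(b)] $|\varphi_s(q_s)|<1$ for all $s$;
\item[(c)] $\varphi_s(q_r)\in\{\pm1\}$ for all $r<s$.
\end{itemize}
\end{definition}

The data $p_0,\dots,p_3$, $q$, $\varphi$ of Example~\ref{ex:four} form a $(3,1)$-system. Since an affine function may be prescribed freely at the $p_j$, condition (a) only says that $\varphi_s$ is the affine extension of a choice of $m+1$ signs.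

\begin{theorem}\label{thm:main}
Suppose an $(m,D)$-system exists. Let $0\le b\le m+1$, $d=m+b+D\ge2$ and $b+D\ge1$. Then there are $c>0$ and $n_0$ such that for every $n\ge n_0$ there is a nonempty open set $U_n\subset(\mathbb{R}^d)^n$ of $n$-tuples of distinct points with $|\mathrm{Vor}_{L_1}|\ge c\,n^{b+D}$ for every tuple in $U_n$. At least $c\,n^{b+D}$ of the faces are single points with exactly $d+1$ nearest sites, and these sets of nearest sites are pairwise different.
\end{theorem}

The exponent is $b+D=d-m$: every coordinate outside $\mathbb{R}^m$ is the axis of a group and contributes a factor $n$. An $(m,D)$-system can be used only when $d\le2m+1+D$. For given $d$ we want $m$ small, and for this we need $D\ge d-2m-1$.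

\begin{remark}\label{rem:euclid}
An $(m,0)$-system exists for every $m$: take $p_0=(1,\dots,1)$ and let $p_j$ be $p_0$ with the $j$-th sign reversed. With $m=\lfloor d/2\rfloor$ and $b=\lceil d/2\rceil$, Theorem~\ref{thm:main} gives $E(d)\ge\lceil d/2\rceil$ for $d\ge2$. Example~\ref{ex:three} is of this type, with $m=1$ and $b=2$.
\end{remark}

When $\lambda=\varphi_s(q_s)\ne0$, the zigzag of a free group has to follow a line of slope $\lambda$ in order to cross it many times. The offsets of the wedges provide this tilt; see Figure~\ref{fig:zigzag}.

\begin{figure}[ht]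
\centering
\begin{tikzpicture}[scale=1.1]
\draw[->] (-0.4,0) -- (6.7,0) node[right] {$y$};
\draw[dashed] (0,-0.375) -- (6,2.625) node[right] {$\lambda y-\kappa$};
\draw[dashed] (0,0.375) -- (6,3.375) node[right] {$\lambda y+\kappa$};
\draw (0,0.1) -- (6,3.1);
\draw[very thick] (0,-0.375) -- (1.5,1.125) -- (2,0.625) -- (3.5,2.125) -- (4,1.625) -- (5.5,3.125) -- (6,2.625);
\fill (0.95,0.575) circle (2pt);
\fill (2.95,1.575) circle (2pt);
\fill (4.95,2.575) circle (2pt);
\draw (2,0.06) -- (2,-0.06) node[below] {$t_1$};
\draw (4,0.06) -- (4,-0.06) node[below] {$t_2$};
\draw (6,0.06) -- (6,-0.06) node[below] {$t_3$};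
\draw (0,0.06) -- (0,-0.06) node[below left] {$t_0$};
\end{tikzpicture}
\caption{The minimum (thick) of the functions $\lambda t_i-\kappa+|y-t_i|$ with equally spaced apexes $t_i$, for $\lambda=\frac12$. Its slopes are $\pm1$, and it oscillates between the dashed lines $\lambda y\pm\kappa$. A line of slope $\lambda$ strictly between the dashed lines (thin) meets every rising leg in one point (dots).}
\label{fig:zigzag}
\end{figure}

\begin{lemma}\label{lem:zigzag}
Let $|\lambda|<1$, $h>0$, $\kappa=\frac14(1-\lambda^2)h$, $t_i=ih$ for $0\le i\le N$, and
\[
Z(y)=\min_{0\le i\le N}\bigl(\lambda t_i-\kappa+|y-t_i|\bigr).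
\]
If $e\in\{0,\dots,N-1\}$ and $|\Delta|<\kappa$, there is $y\in(t_e,t_{e+1})$ with $Z(y)-\lambda y=\Delta$ at which the minimum is attained only by $i=e$.
\end{lemma}

\begin{proof}
Let $t_e<y<t_e+\frac{1+\lambda}2h$; the right endpoint is less than $t_{e+1}$. For $i\le e$ the $i$-th term is $y-(1-\lambda)t_i-\kappa$, which strictly decreases in $i$. For $i\ge e+1$ it is $(1+\lambda)t_i-y-\kappa$, which strictly increases in $i$. The term $e+1$ minus the term $e$ is $2t_e+(1+\lambda)h-2y>0$. So only $i=e$ attains the minimum, and $Z(y)-\lambda y=(1-\lambda)(y-t_e)-\kappa$. This equals $\Delta$ for $y=t_e+\frac{\kappa+\Delta}{1-\lambda}$, which lies in the interval considered because $0<\kappa+\Delta<2\kappa=(1-\lambda)\frac{1+\lambda}2h$.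
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $\varphi_s(u)=\langle a_s,u\rangle+c_s$ and $\lambda_s=\varphi_s(q_s)\in(-1,1)$. Write points of $\mathbb{R}^d$ as $\xi=(x,y,w)$ with $x\in\mathbb{R}^m$, $y=(y_1,\dots,y_D)$, $w=(w_0,\dots,w_{b-1})$, and put $W=\sum_{l<b}w_l$.

\medskip\noindent\emph{Parameters.} We shall use $b+D$ groups of $N+1$ wedges and $m+1-b$ flats. Let $n\ge n_0=2(m+1)+4(b+D)$ and $N=\bigl\lfloor\frac{n-(m+1-b)}{b+D}\bigr\rfloor-1$. Then $(b+D)(N+1)+(m+1-b)\le n$. Since $\frac n2\ge m+1+2(b+D)$, we also have
\[
N\ge\frac{n-(m+1)}{b+D}-2\ge\frac n{2(b+D)}\ge2 .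
\]
Write $q_s=\sum_j\mu_{sj}p_j$ with $\sum_j\mu_{sj}=1$. Let $K$ be an upper bound for the numbers $\sum_j|\mu_{sj}|$ and for the numbers $|1-\varphi_r(q_s)|$ with $r<s$. Choose $\Gamma\ge2$ with $\Gamma>8KN/(1-\lambda_s^2)$ for all $s$, and put $\kappa_s=\frac14(1-\lambda_s^2)\Gamma^s$. Pinned groups get spacing $1$ and the $s$-th free group gets spacing $\Gamma^s$.

\medskip\noindent\emph{The family $\mathcal{G}$.} It consists of the following functions, with $0\le i\le N$:
\begin{itemize}
\item \emph{pinned groups} $j=0,\dots,b-1$, with axis $w_j$:
\[
\langle p_j,x\rangle+\sum_s\varphi_s(p_j)y_s+(W-w_j)+|w_j-i|;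
\]
\item \emph{flats} $j=b,\dots,m$: \ $\langle p_j,x\rangle+\sum_s\varphi_s(p_j)y_s+W$;
\item \emph{free groups} $s=1,\dots,D$, with axis $y_s$:
\[
\langle q_s,x\rangle+\sum_{r>s}\varphi_r(q_s)y_r+\sum_{r<s}y_r+W+\bigl(\lambda_si\Gamma^s-\kappa_s\bigr)+|y_s-i\Gamma^s| .
\]
\end{itemize}
All coefficients are signs: $\varphi_s(p_j)$ by (a), and $\varphi_r(q_s)$ with $r>s$ by (c). Different groups have different axes, the apexes within a group are different, and the flats are distinct because the $p_j$ are. So Lemma~\ref{lem:model} applies to $\mathcal{G}$, and $|\mathcal{G}|\le n$.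

\medskip\noindent\emph{The equations of a vertex.} Choose $i_j\in\{0,\dots,N-1\}$ for $j<b$ and $e_s\in\{0,\dots,N-1\}$ for $1\le s\le D$, and put $i_j=0$ for $j\ge b$. Set $w_j=i_j+\frac12$ for $j<b$. In pinned group $j$ exactly the wedges $i_j$ and $i_j+1$ attain the minimum, and $-w_j+\frac12=-i_j$. We look for $x,y,\rho$ such that all group minima and all flats equal $W+\rho$:
\begin{align*}
\langle p_j,x\rangle+\sum_s\varphi_s(p_j)y_s-i_j&=\rho &&(0\le j\le m),\\
\langle q_s,x\rangle+\sum_{r>s}\varphi_r(q_s)y_r+\sum_{r<s}y_r+Z_s(y_s)&=\rho &&(1\le s\le D),
\end{align*}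
where $Z_s$ is the function of Lemma~\ref{lem:zigzag} with $\lambda=\lambda_s$ and $h=\Gamma^s$. As in the examples, we follow the motion of $x$ and $\rho$ that keeps the first $m+1$ equations valid when $y$ moves: put
\[
\bar x=x+\sum_ry_ra_r,\qquad\bar\rho=\rho-\sum_rc_ry_r .
\]
For every $u\in\mathbb{R}^m$ we then have
\begin{equation}\label{eq:shift}
\langle u,x\rangle-\rho=\langle u,\bar x\rangle-\bar\rho-\sum_r\varphi_r(u)y_r .
\end{equation}
With $u=p_j$ the first equations become
\begin{equation}\label{eq:base}
\langle p_j,\bar x\rangle-\bar\rho=i_j\qquad(0\le j\le m),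
\end{equation}
which has a unique solution $(\bar x,\bar\rho)$ by affine independence. It satisfies $\langle q_s,\bar x\rangle-\bar\rho=\sum_j\mu_{sj}i_j$. With $u=q_s$ in \eqref{eq:shift}, the terms with $r>s$ in the equation of free group $s$ cancel, the term $r=s$ gives $-\lambda_sy_s$, and each $r<s$ leaves $(1-\varphi_r(q_s))y_r$. The equation becomes
\begin{equation}\label{eq:free}
Z_s(y_s)-\lambda_sy_s=\Delta_s,\qquad\Delta_s=-\sum_j\mu_{sj}i_j-\sum_{r<s}\bigl(1-\varphi_r(q_s)\bigr)y_r .
\end{equation}
The system \eqref{eq:free} is triangular: $\Delta_s$ involves only $y_1,\dots,y_{s-1}$.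

\medskip\noindent\emph{Solving scale by scale.} Suppose $y_1,\dots,y_{s-1}$ have been found with $0\le y_r\le N\Gamma^r$. Then
\[
|\Delta_s|\le KN(1+\Gamma+\dots+\Gamma^{s-1})\le2KN\Gamma^{s-1}<\tfrac14(1-\lambda_s^2)\Gamma^s=\kappa_s,
\]
by $\Gamma\ge2$ and $\Gamma>8KN/(1-\lambda_s^2)$. Lemma~\ref{lem:zigzag} gives a solution $y_s\in(e_s\Gamma^s,(e_s+1)\Gamma^s)\subset[0,N\Gamma^s]$ of \eqref{eq:free} at which only the wedge $e_s$ attains the minimum of its group. After $D$ steps we recover $x$ and $\rho$ from $\bar x$, $\bar\rho$ and $y$, and obtain a point $\xi^*$ at which all group minima and all flats have the same value. The minimizing functions at $\xi^*$ are the wedges $i_j,i_j+1$ of each pinned group, the flats, and the wedge $e_s$ of each free group. Their number is $2b+(m+1-b)+D=d+1$, and the $N^{b+D}$ choices of $(i_j)$ and $(e_s)$ give pairwise different sets.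

\medskip\noindent\emph{Simplicity.} No minimizing wedge is at its apex, since $w_j=i_j+\frac12$ and $y_s>e_s\Gamma^s$. Let $\gamma_g$ be the gradient at $\xi^*$ of a minimizing function $g$. We must show that the homogeneous system $\langle\gamma_g,\xi\rangle=\rho$, for all $d+1$ such $g$, has only the solution $(\xi,\rho)=0$. The gradients of the two wedges of pinned group $j$ differ only in the coordinate $w_j$, where they are $+1$ and $-1$; subtracting their equations gives $w_j=0$. So $w=0$. The equations for $j=0,\dots,m$ now read $\langle p_j,x\rangle+\sum_s\varphi_s(p_j)y_s=\rho$, which by \eqref{eq:shift} means $\langle p_j,\bar x\rangle-\bar\rho=0$, so $\bar x=0$ and $\bar\rho=0$. The wedge $e_s$ has slope $+1$ in $y_s$ at $\xi^*$, so by \eqref{eq:shift} its equation is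
\[
(1-\lambda_s)y_s+\sum_{r<s}\bigl(1-\varphi_r(q_s)\bigr)y_r=0 .
\]
Since $\lambda_s\ne1$, we get $y_1=\dots=y_D=0$ successively, and then $x=0$ and $\rho=0$.

\medskip
Thus $\mathcal{G}$ has $N^{b+D}$ simple vertices with pairwise different minimizing sets. Lemmas~\ref{lem:model} and~\ref{lem:stable} give the open set $U_n$, and $N^{b+D}\ge c\,n^{b+D}$ with $c=(2(b+D))^{-(b+D)}$.
\end{proof}

\begin{remark}[the role of the hypotheses]\label{rem:hyp}
The levels $i_j$ of the pinned groups are absorbed by the $m+1$ unknowns $(\bar x,\bar\rho)$ in \eqref{eq:base}; this is why $b\le m+1$. Condition (b) makes $Z_s(y)-\lambda_sy$ oscillate. If $|\lambda_s|\ge1$, then for any apexes and offsets all functions $\omega+|y-t|-\lambda_sy$ are monotone in the same direction, and so is their minimum; it crosses a given level with nonzero slope at most once. Condition (c) concerns the signs that free group $s$ must carry on the other axes $y_r$. A sign $\sigma$ leaves the term $(\sigma-\varphi_r(q_s))y_r$ in \eqref{eq:free}. For $r<s$ this term is small against $\kappa_s$ whatever $\varphi_r(q_s)$ is. For $r>s$ the variable $y_r$ ranges up to $N\Gamma^r$,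 far beyond $\kappa_s$, so the term has to vanish identically, and this requires $\varphi_r(q_s)$ to be a sign.
\end{remark}

\section{Even $d\ge8$ and odd $d\ge13$}\label{sec:small}

\begin{lemma}\label{lem:extend}
If an $(m,D)$-system exists, then an $(m+1,D)$-system exists, and an $(m,D')$-system exists for every $0\le D'\le D$.
\end{lemma}

\begin{proof}
Put $p_j'=(p_j,1)$ for $j\le m$, $p_{m+1}'=(p_0,-1)$, $q_s'=(q_s,1)$ and $\varphi_s'(u,t)=\varphi_s(u)$. The points $p_0',\dots,p_m'$ are affinely independent and lie in the hyperplane $t=1$, which does not contain $p_{m+1}'$. The values in (a)--(c) are values that already occur in the given system. For the second claim keep only the indices $s\le D'$.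
\end{proof}

One free group suffices for even $d$. For odd $d$ it does not: with $D=1$ the constraint $d\le2m+2$ forces $m\ge\frac{d-1}2$, and the exponent $d-m$ is at most $\lceil d/2\rceil$. So we need a system with $D=2$. The tetrahedron of Example~\ref{ex:four} is the set of points $(\alpha,\beta,\alpha\beta)$ with $\alpha,\beta\in\{\pm1\}$, and we let two copies of it share the coordinate $\alpha$.

\begin{lemma}\label{lem:five}
There is a $(5,2)$-system.
\end{lemma}

\begin{proof}
Consider the eight points $(\alpha,\beta,\alpha\beta,\gamma,\alpha\gamma)$ with $\alpha,\beta,\gamma\in\{\pm1\}$, and the $8\times6$ matrix with rows $(1,\alpha,\beta,\alpha\beta,\gamma,\alpha\gamma)$. Its columns are orthogonal, because the entrywise product of two different columns is a nonconstant monomial in $\alpha,\beta,\gamma$, and such a monomial sums to $0$ over $\{\pm1\}^3$. So the matrix has rank $6$, some six rows are linearly independent, and the corresponding points $p_0,\dots,p_5$ are affinely independent. Let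
\[
\varphi_1(u)=\tfrac12(1+u_1+u_2-u_3),\qquad\varphi_2(u)=\tfrac12(1+u_1+u_4-u_5).
\]
On the eight points, $\varphi_1=\frac12(1+\alpha+\beta-\alpha\beta)$ equals $1$ if $\alpha=1$ and $\beta$ if $\alpha=-1$, and $\varphi_2$ equals $1$ if $\alpha=1$ and $\gamma$ if $\alpha=-1$. This is (a). For $q_1=(1,-1,1,1,1)$ and $q_2=(1,1,1,-1,1)$ we have $\varphi_1(q_1)=0$, $\varphi_2(q_2)=0$ and $\varphi_2(q_1)=1$, which are (b) and (c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $d\ge8$ be even and $m=\frac{d-2}2\ge3$. By Example~\ref{ex:four} and Lemma~\ref{lem:extend} there is an $(m,1)$-system. With $b=m+1$ we have $m+b+1=d$, and Theorem~\ref{thm:main} gives the exponent $m+2=\frac d2+1$. For $d=8$ this is $m=3$, $b=4$, $D=1$, with exponent $5$.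

Let $d\ge13$ be odd and $m=\frac{d-3}2\ge5$. By Lemmas~\ref{lem:five} and~\ref{lem:extend} there is an $(m,2)$-system. With $b=m+1$ we have $m+b+2=d$, and the exponent is $m+3=\frac{d+3}2=\lceil d/2\rceil+1$.

Suppose such a $d$ obeyed the Euclidean bound with constant $C_d$ and null sets $B_n$. The set $U_n$ has positive measure, so it contains a configuration outside $B_n$, and $c\,n^{\lceil d/2\rceil+1}\le C_d\,n^{\lceil d/2\rceil}$ for all $n\ge n_0$. This is false for large $n$.
\end{proof}

\section{Systems from characters of $\mathbb{F}_2^k$}\label{sec:characters}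

To make the exponent $d-m$ close to $d$ we need systems with $D$ much larger than $m$. Proposition~\ref{prop:optimal} below bounds $D$ in terms of the determinant of the matrix with rows $(1,p_j)$, and this determinant meets Hadamard's bound when the rows are orthogonal. This suggests taking the rows to be the characters of $\mathbb{F}_2^k$; for $k=2$ the $p_j$ are then the tetrahedron $(\alpha,\beta,\alpha\beta)$.

For $j\in\mathbb{F}_2^k$ let $\chi_j(v)=(-1)^{j\cdot v}$, $v\in\mathbb{F}_2^k$. These $2^k$ characters form an orthogonal basis of the real functions on $\mathbb{F}_2^k$: every $f$ is $\sum_j\hat f(j)\chi_j$ with $\hat f(j)=2^{-k}\sum_vf(v)\chi_j(v)$.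

\begin{proposition}\label{prop:characters}
For every $k\ge0$ there is a $(2^k-1,D_k)$-system with $D_k=(\frac k2-1)2^k+1$.
\end{proposition}

\begin{proof}
\emph{Translation into Fourier coefficients.} Let $p_j=(\chi_j(v))_{v\ne0}\in\{\pm1\}^{2^k-1}$. If $\sum_jt_jp_j=0$ and $\sum_jt_j=0$, then $\sum_jt_j\chi_j$ vanishes at all $v\ne0$ and, since $\chi_j(0)=1$, also at $v=0$; so all $t_j=0$. Thus the $2^k$ points $p_j$ are affinely independent. Call $f:\mathbb{F}_2^k\to\{\pm1\}$ \emph{admissible} if $f(0)=1$. Then $\sum_j\hat f(j)=f(0)=1$, so $q_f=(f(v))_{v\ne0}=\sum_j\hat f(j)p_j$ is an affine combination of the $p_j$. For $J\subset\mathbb{F}_2^k$ let $\varphi_J$ be the affine function equal to $1$ at $p_j$ for $j\in J$ and to $-1$ at $p_j$ for $j\notin J$, and let $S_J(f)=\sum_{j\in J}\hat f(j)$. Then $\varphi_J$ satisfies (a), and $\varphi_J(q_f)=S_J(f)-(1-S_J(f))=2S_J(f)-1$. It therefore suffices to find a list $(f_s,J_s)$, $1\le s\le D_k$, with $f_s$ admissible and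
\begin{equation}\label{eq:list}
S_{J_s}(f_s)\in(0,1),\qquad S_{J_s}(f_r)\in\{0,1\}\quad(r<s).
\end{equation}
Think of $J_s$ as a test that detects $f_s$ and none of the earlier functions. No test detects a character: $S_J(\chi_i)$ is $1$ if $i\in J$ and $0$ otherwise.

\medskip\noindent\emph{Tests that read one half.} A function on $\mathbb{F}_2^{k+1}$ is a pair $(f',f'')$ of functions on $\mathbb{F}_2^k$, its restrictions to last coordinate $0$ and $1$. We use only pairs with $f'$ and $f''$ both admissible; such a pair is admissible. Splitting the sum that defines the Fourier coefficient according to the last coordinate shows that the coefficient of $(f',f'')$ at $(j,\eta)$, $\eta\in\mathbb{F}_2$, is $\frac12\bigl(\hat f'(j)+(-1)^\eta\hat f''(j)\bigr)$. For $J\subset\mathbb{F}_2^k$ with complement $J^c$ put $J'=J\times\{0,1\}$ and $J''=(J\times\{0\})\cup(J^c\times\{1\})$. Then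
\begin{align*}
S_{J'}(f',f'')&=S_J(f'),\\
S_{J''}(f',f'')&=\tfrac12\bigl[S_J(f')+S_J(f'')+(1-S_J(f'))-(1-S_J(f''))\bigr]=S_J(f''),
\end{align*}
where $S_{J^c}=1-S_J$ uses admissibility of both components. So a list for $k$ can be used twice, once in each component, with a character in the other component. In addition, pairs of two different characters are invisible to all tests $J'$ and $J''$ but are not characters themselves; they go first.

\medskip\noindent\emph{Induction.} For $k=0$ the list is empty and $D_0=0$. Given a list for $k$, the list for $k+1$ consists of the following items, in this order.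
\begin{itemize}
\item[(1)] For each $j\in\mathbb{F}_2^k\setminus\{0\}$, the function $(\chi_0,\chi_j)$ with the test $\{(j,0)\}$. The value on $(\chi_0,\chi_j)$ is $\frac12(0+1)=\frac12$, and the value on $(\chi_0,\chi_i)$ with $i\ne j$ is $0$.
\item[(2)] For $s=1,\dots,D_k$, the function $(f_s,\chi_0)$ with the test $J_s'$. The value is $S_{J_s}(f_s)\in(0,1)$ on the item itself, $S_{J_s}(f_r)\in\{0,1\}$ on earlier items of type (2), and $S_{J_s}(\chi_0)\in\{0,1\}$ on items of type (1).
\item[(3)] For $s=1,\dots,D_k$, the function $(\chi_0,f_s)$ with the test $J_s''$. The value is $S_{J_s}(f_s)\in(0,1)$ on the item itself, $S_{J_s}(f_r)\in\{0,1\}$ on earlier items of type (3), $S_{J_s}(\chi_0)\in\{0,1\}$ on items of type (2), and $S_{J_s}(\chi_j)\in\{0,1\}$ on items of type (1).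
\end{itemize}
So \eqref{eq:list} holds, and the new list has length $2D_k+2^k-1=(k-2)2^k+2^k+1=(\frac{k+1}2-1)2^{k+1}+1=D_{k+1}$.
\end{proof}

The recursion gives $D_1=0$, $D_2=1$, $D_3=5$. For $k=2$ the only item is $(\chi_0,\chi_1)$, with Fourier coefficients $\frac12,\frac12,\frac12,-\frac12$, the pattern seen in Example~\ref{ex:eight}.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $m=2^k-1$. Then $2m+1+D_k=2^{k+1}+(\frac k2-1)2^k=(k+2)2^{k-1}$, so the hypothesis on $d$ says $1\le d-m\le m+1+D_k$. Put $b=\min(d-m,m+1)$ and $D=d-m-b$, so that $0\le D\le D_k$. An $(m,D)$-system exists by Proposition~\ref{prop:characters} and Lemma~\ref{lem:extend}, and Theorem~\ref{thm:main} gives the exponent $d-m=d-2^k+1$. For $d=(k+2)2^{k-1}$ it equals $k2^{k-1}+1$.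

Now let $d\ge2$ and let $k\ge1$ be minimal with $d\le(k+2)2^{k-1}$. Then $d>(k+1)2^{k-2}$: for $k\ge2$ by minimality, and for $k=1$ because the inequality says $d>1$. Hence $2^k<\frac{4d}{k+1}$. Also $d\ge2^k$: for $k=1$ by assumption, for $k=2$ because $d>3$, and for $k\ge3$ because $(k+1)2^{k-2}\ge2^k$. So the first part applies and $E(d)\ge d-2^k+1>d-\frac{4d}{k+1}$. From $k+2\le2^{k+1}$ we get $d\le2^{2k}$, so $k+1\ge\frac12(2+\log_2d)$ and $\frac{4d}{k+1}\le\frac{8d}{2+\log_2d}$. Finally $E(d)\le d$, because by fact (i) a lower bound $c\,n^\beta$ with $\beta>d$ cannot hold for all large $n$.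
\end{proof}

\section{The limits of sign systems}\label{sec:limits}

We use two standard facts. If $\Lambda\subset\Lambda'$ are lattices of rank $m$ in $\mathbb{R}^m$, the index $|\Lambda'/\Lambda|$ is the ratio of the absolute determinants of their bases. Hadamard's inequality states that the absolute value of a determinant is at most the product of the Euclidean lengths of its rows.

\begin{proposition}\label{prop:optimal}
Every $(m,D)$-system satisfies $2^D\le(m+1)^{(m+1)/2}/2^m$. For $m=2^k-1$ this says $D\le D_k$, so Proposition~\ref{prop:characters} is optimal.
\end{proposition}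

\begin{proof}
Let $\Lambda\subset2\mathbb{Z}^m$ be the lattice with basis $p_j-p_0$, $1\le j\le m$. Subtracting the row $(1,p_0)$ from the other rows shows that the determinant of this basis is, up to sign, the determinant of the $(m+1)\times(m+1)$ matrix with rows $(1,p_j)$. These rows have length $\sqrt{m+1}$, so the group $G=2\mathbb{Z}^m/\Lambda$ has order at most $(m+1)^{(m+1)/2}/2^m$.

The linear map $\psi_s(u)=\frac12\bigl(\varphi_s(p_0+u)-\varphi_s(p_0)\bigr)$ takes values in $\{0,\pm1\}$ on the basis of $\Lambda$ by (a), so it induces a homomorphism $G\to\mathbb{R}/\mathbb{Z}$. Let $Q_s\in G$ be the class of $q_s-p_0$. For $r<s$, the number $\frac12(\varphi_s(q_r)-\varphi_s(p_0))$ is an integer by (a) and (c), so $\psi_s(Q_r)=0$. By (a) and (b), $\frac12(\varphi_s(q_s)-\varphi_s(p_0))$ lies in $(-1,0)\cup(0,1)$, so $\psi_s(Q_s)\ne0$. Hence $Q_s$ is not in the subgroup generated by $Q_1,\dots,Q_{s-1}$. The subgroups $\langle Q_1,\dots,Q_s\rangle$ increase strictly, the order at least doubles at each step, and $2^D\le|G|$. For $m=2^k-1$ the bound is $2^{k2^{k-1}-2^k+1}=2^{D_k}$.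
\end{proof}

This bounds only the present method; it is not an upper bound for the diagrams. It does explain the list of dimensions in Theorem~\ref{thm:disproof}. The bound is less than $2$ for $m\le2$, since $3^3<8^2$, and less than $4$ for $m=3,4$, since it equals $2$ for $m=3$ and $5^5<64^2$. So $D=0$ for $m\le2$ and $D\le1$ for $m\le4$. Theorem~\ref{thm:main} beats the Euclidean exponent only if $d-m>\lceil d/2\rceil$, that is, $m\le\lfloor d/2\rfloor-1$, and it requires $D\ge d-2m-1$. For $d\le7$ this means $m\le2$ and $D\ge1$, and for $d=9$ and $d=11$ it means $m\le4$ and $D\ge2$. None of these is possible.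

Whether the dimensions $3\le d\le7$, $d=9$ and $d=11$ obey the Euclidean bound is not decided here, nor is the exact value of $E(d)$ within the gap of order $d/\log d$ left by Theorem~\ref{thm:strong}.

\begin{thebibliography}{9}
\bibitem{BY98}
\emph{Non-Euclidean metrics}, Chapter 18,
\texttt{https://barequet.cs.technion.ac.il/\allowbreak teaching/\allowbreak dag/\allowbreak sp23/\allowbreak BY98-Ch18-Non-Euclidean-metrics.pdf}
\end{thebibliography}
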